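# Gluing two copies of a ccc algebra: Martin's Axiom without a projective wellorder of the reals

## 1. Two copies of an algebra glued over a common part

We start with a construction on Boolean algebras. "BA" means Boolean algebra, always with $0\neq1$. For a BA $D$ write $D^+=D\setminus\{0\}$. To force with $D$ means to force with $D^+$, and a generic filter is then an ultrafilter on $D$. A *poset* may be a preorder. Two elements of a poset are compatible if they have a common lower bound, and a poset or a BA is ccc if among any $\omega_1$ listed (nonzero) elements two with distinct indices are compatible.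

**Definition (complete subalgebra).** $B$ is a complete subalgebra of $D$ if $B\subseteq D$ is a subalgebra and suprema computed in $B$ are suprema in $D$.

**Definition (projection).** Let $B$ be a complete BA that is a complete subalgebra of a BA $D$. For $d\in D$ put
$$h(d)=\min\{e\in B:\ e\ge d\}.\tag{1}$$

The minimum exists. Passing to complements, infima computed in $B$ are infima in $D$. So the infimum in $B$ of $\{e\in B:e\ge d\}$ is the infimum of this set in $D$, hence is $\ge d$. We use three properties.

* **(P1)** $h$ preserves existing suprema, and $h(d)\ne 0$ for $d\neq0$. Indeed $h$ is monotone. If $d=\bigvee_kd_k$ and $e\in B$ is above all $h(d_k)$, then $e\ge d$, so $e\ge h(d)$. The second part holds because $d\le h(d)$.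
* **(P2)** $h(d\wedge e)=h(d)\wedge e$ for $e\in B$. The inequality "$\le$" is clear. Since $d\le h(d\wedge e)\vee\neg e$ and the right side is in $B$, also $h(d)\le h(d\wedge e)\vee\neg e$, so $h(d)\wedge e\le h(d\wedge e)$.
* **(P3)** If $0\ne e\le h(d)$ and $e\in B$, then $e\wedge d\ne0$, because $h(e\wedge d)=e\wedge h(d)=e\neq0$ by (P2).

*Example.* Let $D$ be the power set of $\{0,1,2,3\}$ and let $B$ be the subalgebra with atoms $\{0,1\}$ and $\{2,3\}$. Then $h(d)$ is the union of the blocks that meet $d$.

*An example where completeness fails.* Let $u$ be a nonprincipal ultrafilter on $\omega$, let $D$ be the power set of $\omega\cup\{\omega\}$, and let $B$ consist of those $A\in D$ with $\omega\in A$ if and only if $A\cap\omega\in u$. As a BA, $B$ is isomorphic to the power set of $\omega$, so it is complete. The supremum of the singletons $\{n\}$, $n<\omega$, is $\omega\cup\{\omega\}$ in $B$ but is $\omega$ in $D$. And $\{e\in B:\omega\in e\}$ has no minimum, since $u$ has none, so $h(\{\omega\})$ does not exist.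

The *completion* of a poset $P$ is a complete BA $R$ with a map $j:P\to R^+$ that is order preserving, has dense range, and satisfies $j(p)\wedge j(q)\ne0$ if and only if $p,q$ are compatible.

**Definition (amalgam).** Let $B$ be a complete subalgebra of $D$, both complete. Put
$$E=\{(a,b)\in D^+\times D^+:\ h(a)\wedge h(b)\ne0\},\tag{2}$$
ordered coordinatewise. Let $R$ be the completion of $E$ with map $j:E\to R$. Put $i_1(d)=j(d,1)$ and $i_2(d)=j(1,d)$ for $d\neq0$, and $i_1(0)=i_2(0)=0$.

*The finite example.* With $D,B$ as in the first example, $(a,b)\in E$ if and only if $a$ and $b$ meet a common block. The minimal elements of $E$ are the pairs $(\{m\},\{m'\})$ with $m,m'$ in the same block, and every element of $E$ is above one of them. So $R$ is the power set of the set of $8$ pairs $(m,m')$ from a common block, and $i_1(d)=\{(m,m'):m\in d\}$, $i_2(d)=\{(m,m'):m'\in d\}$. These are two copies of $D$. They agree on $B$, since for a block $e$ we have $m\in e$ if and only if $m'\in e$. Off $B$ they are independent: $i_1(\{0\})\wedge\neg i_2(\{0\})$ contains $(0,1)$.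

*The case $B=\{0,1\}$.* Here $h(d)=1$ for $d\ne0$, so $E=D^+\times D^+$ is the product of $D$ with itself.

*A case in which $R$ is not ccc.* Let $T$ be a Suslin tree in which every node $t$ has at least two immediate successors. Choose two, $t^0$ and $t^1$. Force with $T$ upward, let $D$ be its completion and $B=\{0,1\}$. Then $D$ is ccc. But the pairs $(t^0,t^1)$, $t\in T$, are pairwise incompatible in $T\times T$. Suppose $(t^0,t^1)$ and $(u^0,u^1)$ are compatible and $t\ne u$. Then $t,u$ lie below a common node, so they are comparable; say $t$ is strictly below $u$. Now $t^0$ and $u$ both lie on a branch through a common extension of $t^0$ and $u^0$, and the level of $t^0$ is at most that of $u$, so $t^0$ is below or equal to $u$. Likewise $t^1$ is below or equal to $u$. So $t^0,t^1$ are comparable, which is false. Since $T\times T$ is dense in $D^+\times D^+=E$, the amalgam $R$ has an antichain of size $\omega_1$.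

What is the amalgam for? Think of $D$ as an initial part of a long ccc iteration, of $B$ as an earlier part, and of a real $x$ named by $D$ that is not in the $B$-extension. In $R$ there are two copies of $x$, one through $i_1$ and one through $i_2$; everything in the $B$-extension is shared; and, as we shall see, some condition in $R$ makes the two copies of $x$ different. If both copies of $D$ can be continued into *the same* final model, then no definition from ordinals and parameters in the $B$-extension can single out $x$ there. So $x$ is not ordinal definable from such parameters. This is how we will destroy all definable wellorders of the reals while keeping Martin's Axiom. The Suslin tree shows what must be overcome: $R$ must be ccc.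

## 2. Martin's Axiom and wellorders definable from ordinals and reals

MA$_\lambda$ says: for every ccc poset $P$ and every $\lambda$ dense subsets of $P$ there is a filter on $P$ meeting all of them. Martin's Axiom (MA) says this for every family of fewer than $2^{\aleph_0}$ dense sets. Since MA in this form follows from CH, throughout MA is understood as MA $+\ 2^{\aleph_0}>\aleph_1$. A real is a subset of $\omega$. A wellorder of the reals is *projective* if it is $\Sigma^1_n$ definable from a real parameter, for some $n$.

The paper "Forcing, Combinatorics and Definability" (http://www.kurims.kyoto-u.ac.jp/~kyodo/kokyuroku/contents/pdf/1686-04.pdf) is the source of the question. As background (Friedman), MA $+\ 2^{\aleph_0}>\aleph_1$ is consistent with a $\Sigma^1_3$ wellorder of the reals, assuming only Con(ZFC). The question asks for the opposite: *does Con(ZFC) imply Con(ZFC + MA + $2^{\aleph_0}>\aleph_1$ + there is no projective wellorder of the reals)?*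

**Definition (OD from $X$).** A set $y$ is OD from $X$ if it is definable from ordinals and the parameter $X$.

This can be said by one formula. Fix a definable bijection between ordinals and finite sequences of ordinals. Let $\Phi(y,\beta,X)$ say: $\beta$ codes $(\alpha,n,\xi_1,\dots,\xi_k)$ with $n<\omega$, $\xi_1,\dots,\xi_k<\alpha$ and $X\in V_\alpha$; $n$ codes a formula $\varphi$ in $k+2$ variables; and $y$ is the only element of $V_\alpha$ with $V_\alpha\models\varphi(y,\xi_1,\dots,\xi_k,X)$. For given $\beta,X$ at most one $y$ satisfies $\Phi(y,\beta,X)$. And $y$ is OD from $X$ if and only if $\exists\beta\,\Phi(y,\beta,X)$. One direction is clear. For the other, if $y$ is the unique set with $\psi(y,\vec\xi,X)$, the reflection theorem gives $\alpha$ such that $V_\alpha$ contains $y,\vec\xi,X$ and reflects $\psi$. Then $y$ is the only element of $V_\alpha$ satisfying $\psi$ in $V_\alpha$.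

**Theorem 2.1.** Assume ZFC, $\kappa>\omega_1$ and $\kappa^{<\kappa}=\kappa$.

(i) There is a forcing extension $W$ of $V$ with the same cardinals and cofinalities $\le\kappa$, satisfying MA $+\ 2^{\aleph_0}=\kappa$, such that for every $X\in V\cup H(\kappa)^W$ some real of $W$ is not OD from $X$ in $W$. In particular, in $W$ no wellorder of the reals is definable from ordinals, reals and parameters in $V\cup H(\kappa)$. So there is no projective wellorder, and $L(\mathbb R)\models$ "$\mathbb R$ has no wellorder".

(ii) If moreover $\mu^{\aleph_1}<\kappa$ for all $\mu<\kappa$, then $W$ can be chosen with the same cardinals as $V$ and so that for every $X\in V\cup H(\kappa)^W$ fewer than $2^{\aleph_0}$ reals are OD from $X$. Consequently in $W$: a set $Y$ of reals carries a wellorder that is OD from a parameter in $H(2^{\aleph_0})$ if and only if $|Y|<2^{\aleph_0}$.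

Here "the same cardinals and cofinalities $\le\kappa$" means that $V$ and $W$ have the same cardinals $\le\kappa$, and every ordinal whose cofinality in $V$ is some $\mu\le\kappa$ has cofinality $\mu$ in $W$.

**Corollary 2.2.** Yes: Con(ZFC) implies Con(ZFC + MA + $2^{\aleph_0}>\aleph_1$ + there is no projective wellorder of the reals).

*Proof from Theorem 2.1.* If ZFC is consistent, so is ZFC $+\ V=L$. In $L$, GCH gives $\omega_2^{<\omega_2}=\omega_2$. Apply (i) over $L$ with $\kappa=\omega_2$. If $<$ were a projective wellorder in $W$ with real parameter $r$, every real would be OD from $r$, being the real of rank $\beta$ in $<$ for some $\beta$. This contradicts (i). $\square$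

As usual, statements about generic extensions of $V$ are read as statements about the forcing relation (or Boolean-valued models), so this is a relative consistency proof from Con(ZFC).

## 3. Swapping Cohen conditions, and where the swap stops

**One Cohen real, by hand.** Let $P$ be the set of finite partial functions from $\omega$ to $2$, let $G$ be $P$-generic over $V$, and let $X\in V$. Then every real $x\in V[G]$ that is OD from $X$ in $V[G]$ lies in $V$. To see this, let $q\in G$ force $\Phi(\dot x,\beta,X)$, where $\dot x$ is a name for $x$. If $q$ decides "$n\in\dot x$" for every $n$, then $x\in V$. Otherwise there are $n$ and $q_1,q_2\le q$ with $q_1\Vdash n\in\dot x$ and $q_2\Vdash n\notin\dot x$. Extend them so that they have the same domain. Let $\pi$ be the automorphism of $P$ that flips the bits at the places where $q_1,q_2$ differ, so $\pi(q_1)=q_2$. Take a generic $G'\ni q_2$. Then $\pi^{-1}[G']\ni q_1$ is generic and $V[G']=V[\pi^{-1}[G']]$. In this one model, both $\dot x^{G'}$ and $\dot x^{\pi^{-1}[G']}$ satisfy $\Phi(\cdot,\beta,X)$, so they are equal; but $n$ is in the second and not in the first, a contradiction.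

So in $L[G]$ there is no wellorder of the reals that is definable from ordinals alone. Real parameters change this: in $L[c]$, with $c$ the Cohen real, the canonical wellorder of the reals is $\Sigma^1_2$ in the parameter $c$. To defeat all real parameters we need a long iteration and a swap *above each of unboundedly many stages*.

**A natural first attempt.** Force MA over $L$ by the usual finite-support iteration of ccc posets with bookkeeping, and swap above each stage. Two things are missing. First, the iteration is built along a fixed bookkeeping, and nothing in its construction supplies an automorphism. This can be repaired by making the iteration itself generic: first force to add a chain of ccc algebras, with initial segments as conditions, and then force with the chain. If an initial segment $D$ of the chain extends a stage $B$, we may take two copies of $D$ over $B$ and try to let both be continued by the same generic tail. For this we want an extension $R$ of both copies that can be the next algebra of the chain, so $R$ must be ccc.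

This is the exact point where the attempt stops. The obvious $R$ is the amalgam of Section 1, and a condition may well have $B=\{0,1\}$ and $D$ the completion of a Suslin tree (in $L$ there are Suslin trees). Then the amalgam is not ccc.

The way past this point: MA$_{\aleph_1}$ implies that the product of two ccc posets is ccc. So let the generic chain contain unboundedly many algebras that *force* MA$_{\aleph_1}$, and glue only above those. If $B\Vdash$ MA$_{\aleph_1}$, then in the $B$-extension the quotient of $D$ is a ccc poset, so its square is ccc, and this square is what the amalgam becomes after forcing with $B$. Gluing above unboundedly many stages is enough, because each parameter in $V\cup H(\kappa)^W$ already appears at some such stage.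

## 4. Uncountable families in ccc posets, and preorders on $\lambda$

**(F1)** *Let $P$ be ccc and $p_\xi\in P$ for $\xi<\omega_1$. Then some $p\in P$ forces $\{\xi:p_\xi\in\dot G\}$ to be uncountable.*

*Proof.* Otherwise every condition has an extension forcing the set to be countable, so every condition forces this. As $\omega_1$ is preserved, the set is forced to be bounded in $\omega_1$. By ccc there are only countably many possible values for the least bound, so there is $\alpha<\omega_1$ such that every condition forces the set to be contained in $\alpha$. But $p_\alpha$ forces $p_\alpha\in\dot G$, that is, forces $\alpha$ into the set, a contradiction. $\square$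

**(F2)** *Let $\lambda$ be an infinite cardinal. If for every ccc preorder on the set $\lambda$ with largest element $0$ and every $\lambda$ dense subsets there is a filter meeting them, then MA$_\lambda$ holds.*

*Proof.* Let $P$ be ccc, without loss of generality with a largest element $1$, and let $\Delta_\xi\subseteq P$ ($\xi<\lambda$) be dense. By closing off, choose $Q\subseteq P$ with $1\in Q$ and $|Q|\le\lambda$, such that every $p\in Q$ has for each $\xi$ an extension in $Q\cap\Delta_\xi$, and any two elements of $Q$ compatible in $P$ have a common extension in $Q$. Then $Q$ is ccc and each $Q\cap\Delta_\xi$ is dense in $Q$. Let $f:\lambda\to Q$ be a surjection with $f(0)=1$, and let $\alpha\le\beta$ mean $f(\alpha)\le f(\beta)$. This is a ccc preorder on $\lambda$ with largest element $0$, and the sets $f^{-1}[Q\cap\Delta_\xi]$ are dense. Let $F$ be a filter meeting them. Then $f[F]$ is directed and meets every $\Delta_\xi$. Its upward closure in $P$ is a filter meeting all $\Delta_\xi$. $\square$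

**(F3)** *MA$_{\aleph_1}$ implies that the product of two ccc posets is ccc.*

*Proof.* Let $P,Q$ be ccc and $(p_\xi,q_\xi)\in P\times Q$ for $\xi<\omega_1$. By (F1) some $p\in P$ forces $\{\xi:p_\xi\in\dot G\}$ to be uncountable. For $\alpha<\omega_1$ the set $\{r\le p:\exists\xi>\alpha\ \ r\le p_\xi\}$ is dense below $p$. Indeed, given $r\le p$, some $r'\le r$ and $\xi>\alpha$ satisfy $r'\Vdash p_\xi\in\dot G$; then $r'$ is compatible with $p_\xi$, and a common extension is as required. MA$_{\aleph_1}$, applied to the ccc poset $\{r:r\le p\}$, gives a filter meeting all these sets. So for uncountably many $\xi$ some element of the filter is below $p_\xi$, and these $p_\xi$ are pairwise compatible. As $Q$ is ccc, among these $\xi$ two distinct ones have compatible $q_\xi$. $\square$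

**(F4)** *MA$_\lambda$ implies $2^{\aleph_0}>\lambda$.* Given reals $x_\xi$, $\xi<\lambda$, viewed as functions $\omega\to2$, apply MA$_\lambda$ to finite partial functions $\omega\to2$, with the dense sets $\{p:n\in\mathrm{dom}\,p\}$ and $\{p:\exists n\in\mathrm{dom}\,p\ \ p(n)\ne x_\xi(n)\}$. The union of the filter is a real different from all $x_\xi$.

## 5. Completions, and one step of an iteration

Let $P$ be a poset with completion $j:P\to R$.

* **(C1)** $j(p)\le j(q)$ if and only if every $r\le p$ is compatible with $q$. If $r\le p$ is incompatible with $q$, then $0\ne j(r)\le j(p)$ and $j(r)\wedge j(q)=0$. Conversely, if $j(p)\not\le j(q)$, choose $r$ with $j(r)\le j(p)\wedge\neg j(q)$; it is compatible with $p$, and any $r'\le r,p$ is incompatible with $q$. In particular, if $p$ and $q$ are compatible with the same elements, then $j(p)=j(q)$.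
* **(C2)** $j(p)\wedge j(q)=\bigvee\{j(r):r\le p,q\}$. It is enough that below each nonzero $x\le j(p)\wedge j(q)$ there is such a $j(r)$. Choose $j(r_0)\le x$; then $r_0$ is compatible with $p$, so take $r_1\le r_0,p$. Since $j(r_1)\le j(q)$, take $r\le r_1,q$. Then $j(r)\le x$.
* **(C3)** If all $p_k\le p$ and every $x\le p$ is compatible with some $p_k$, then $j(p)=\bigvee_kj(p_k)$. Otherwise there is $x$ with $j(x)\le j(p)\wedge\neg\bigvee_kj(p_k)$; take $x'\le x,p$; it is compatible with some $p_k$, a contradiction.
* **(C4)** If $P$ is ccc, so is $R$ (shrink nonzero elements of $R$ to elements of $j[P]$). Each element of $R$ is the supremum of an antichain from $j[P]$, which is countable. So $|R|\le\max(|P|,2)^\omega$.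

**Lemma 5.1.** Let $D$ be a complete BA and $\varepsilon:D^+\to P$ a map such that

(a) $\varepsilon(1)$ is a largest element of $P$;

(b) $x\le\varepsilon(d)$ and $x\le\varepsilon(d')$ hold if and only if $d\wedge d'\ne0$ and $x\le\varepsilon(d\wedge d')$;

(c) if $d=\bigvee_kd_k$ with all $d_k\ne0$, every $x\le\varepsilon(d)$ has an extension below some $\varepsilon(d_k)$.

Put $i(d)=j(\varepsilon(d))$ for $d\ne0$ and $i(0)=0$. Then $i:D\to R$ is an injective homomorphism preserving all suprema (a *complete embedding*).

*Proof.* By (a), $i(1)=1$. By (b) and (C2), $i(d)\wedge i(d')=i(d\wedge d')$, also when $d\wedge d'=0$. By (b) with $x=\varepsilon(d_k)$, $d_k\le d$ implies $\varepsilon(d_k)\le\varepsilon(d)$; so (c) and (C3) give $i(\bigvee_kd_k)=\bigvee_ki(d_k)$. Meets and joins and $0,1$ are preserved, so complements are too. Since $i(d)\neq0$ for $d\ne0$, $i$ is injective. $\square$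

Now we describe one step of an iteration in a form that involves only functions into an algebra. Let $B$ be a ccc complete BA, $\lambda$ an infinite cardinal and $\rho:\lambda\times\lambda\to B$. For $B$-generic $g$ let $\alpha\le_\rho^g\beta$ mean $\rho(\alpha,\beta)\in g$. Let $b_\rho$ be the Boolean value of "$\le_\rho^g$ is a ccc preorder on $\lambda$ with largest element $0$", and put
$$\rho^*(\alpha,\beta)=\rho(\alpha,\beta)\vee\neg b_\rho.\tag{3}$$
So $\le_{\rho^*}^g$ equals $\le_\rho^g$ if $b_\rho\in g$, and relates any two elements otherwise. In every case it is a ccc preorder on $\lambda$ with largest element $0$. Order $B^+\times\lambda$ by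
$$(b,\alpha)\le(b',\alpha')\iff b\le b'\wedge\rho^*(\alpha,\alpha').\tag{4}$$
This is a preorder, because $\rho^*(\alpha,\alpha)=1$ and $\rho^*(\alpha,\alpha')\wedge\rho^*(\alpha',\alpha'')\le\rho^*(\alpha,\alpha'')$. Let $B[\rho]$ be its completion.

*Example.* Suppose $\rho$ takes only the values $0,1$, and that the relation $\{(\alpha,\beta):\rho(\alpha,\beta)=1\}$ is a preorder $\preceq$ on $\lambda$ with largest element $0$ that is forced by $B$ to be ccc. Then $b_\rho=1$, $\rho^*=\rho$, and (4) is the product order: $b\le b'$ and $\alpha\preceq\alpha'$. This covers Cohen forcing coded on $\omega$ with the empty condition as $0$, since a countable preorder is ccc in any extension. All clauses on $\preceq$ are needed. For $\lambda=\omega$ with its usual order, $0$ is least and not largest, so $b_\rho=0$ and $\rho^*$ is constantly $1$. Then (4) says only $b\le b'$, and $B[\rho]$ is just $B$.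

**Lemma 5.2 (one step).** (a) $B^+\times\lambda$ with (4) is ccc, and $|B[\rho]|\le\max(|B|\cdot\lambda,2)^\omega$.

(b) The map sending $b\in B^+$ to (the image in $B[\rho]$ of) $(b,0)$ and $0$ to $0$ identifies $B$ with a complete subalgebra of $B[\rho]$.

(c) Let $G$ be $B[\rho]$-generic over $V$ and $g=G\cap B$. Then $g$ is $B$-generic over $V$ and $F=\{\alpha:(1,\alpha)\in G\}$ is a generic filter for $(\lambda,\le_{\rho^*}^g)$ over $V[g]$. In particular, if $b_\rho\in g$, it is a generic filter for $(\lambda,\le^g_\rho)$ over $V[g]$.

*Proof.* (a) Given $(b_\xi,\alpha_\xi)$ for $\xi<\omega_1$, by (F1) there is a generic $g$ with $\{\xi:b_\xi\in g\}$ uncountable in $V[g]$. As $\le_{\rho^*}^g$ is ccc, there are two distinct such $\xi,\eta$ and $\alpha$ with $\alpha\le_{\rho^*}^g\alpha_\xi,\alpha_\eta$. Then $b=b_\xi\wedge b_\eta\wedge\rho^*(\alpha,\alpha_\xi)\wedge\rho^*(\alpha,\alpha_\eta)$ is in $g$, hence nonzero, and $(b,\alpha)$ is a common extension of $(b_\xi,\alpha_\xi)$ and $(b_\eta,\alpha_\eta)$. The size bound is (C4).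

(b) Since $\rho^*(\alpha,0)=1$, we have $(c,\alpha)\le(b,0)$ if and only if $c\le b$. This gives (a) and (b) of Lemma 5.1 for $\varepsilon(b)=(b,0)$. For (c) there, let $b=\bigvee_kb_k$ and $(c,\alpha)\le(b,0)$. Then $c\le b$, so some $c\wedge b_k\ne0$, and $(c\wedge b_k,\alpha)$ is below $(c,\alpha)$ and $(b_k,0)$.

(c) Maximal antichains of $B$ in $V$ have supremum $1$ in $B$, hence in $B[\rho]$, so $G$ meets them and $g$ is generic. We write $(b,\alpha)\in G$ for "the image of $(b,\alpha)$ is in $G$". Clearly $0\in F$. If $(b,\alpha)\in G$, then $b\in g$ and $\alpha\in F$, since $(b,\alpha)\le(b,0),(1,\alpha)$. Conversely, if $b\in g$ and $\alpha\in F$, then $(b,\alpha)\in G$, by (C2), because $(c,\gamma)\le(b,0),(1,\alpha)$ if and only if $(c,\gamma)\le(b,\alpha)$.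

*$F$ is upward closed:* if $\alpha\in F$ and $e=\rho^*(\alpha,\beta)\in g$, then $(e,\alpha)\in G$ and $(e,\alpha)\le(1,\beta)$, so $\beta\in F$. *$F$ is directed:* if $\alpha,\beta\in F$, then by (C2) and genericity there is $(c,\gamma)\in G$ below $(1,\alpha)$ and $(1,\beta)$. So $c\in g$, $\gamma\in F$ and $c\le\rho^*(\gamma,\alpha)\wedge\rho^*(\gamma,\beta)$, that is, $\gamma\le^g_{\rho^*}\alpha,\beta$. *$F$ is generic:* let $\Delta\in V[g]$ be dense, with name $\dot\Delta$, and let $b_0\in g$ force that it is dense. The set of $(b,\beta)$ with $b\le b_0$ and $b\Vdash\beta\in\dot\Delta$ is dense below $(b_0,0)$. Indeed, given $(b,\alpha)\le(b_0,0)$, there are $b'\le b$ and $\beta$ with $b'\Vdash\beta\in\dot\Delta$ and $b'\le\rho^*(\beta,\alpha)$, and then $(b',\beta)\le(b,\alpha)$. So some such $(b,\beta)$ is in $G$; then $b\in g$ and $\beta\in F\cap\Delta$. The last sentence of (c) holds because $\le_{\rho^*}^g$ equals $\le_\rho^g$ when $b_\rho\in g$. $\square$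

## 6. Limits of chains of ccc algebras

**Definition (continuous chain).** A continuous chain is a sequence $\langle B_i\rangle$ of complete BAs such that $B_i$ is a complete subalgebra of $B_j$ for $i<j$ and, for each limit index $i$, $\bigcup_{j<i}B_j$ is dense in $B_i$.

For instance, $\{0,1\}$ followed by $\{0,1\}[\rho]$, with $\rho$ coding Cohen forcing, is a continuous chain of length $2$, and so is any chain obtained from it by repeating the last algebra.

**Lemma 6.1.** Let $\langle B_i:i<\zeta\rangle$ be a continuous chain of ccc algebras, $\zeta$ a limit. Then $B^*=\bigcup_{i<\zeta}B_i$ is ccc, and each $B_i$ is a complete subalgebra of the completion of $B^*$.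

*Proof.* **Suprema.** The purpose is to see that suprema survive the limit. A supremum in $B_i$ is a supremum in every $B_j$, $j\ge i$, hence in $B^*$, because any upper bound in $B^*$ lies in some $B_j$ with $j\ge i$. Let $s$ be the supremum of $S$ in $B^*$, and let $u$ be an upper bound of $S$ in the completion. If $s\not\le u$, there is $d\in B^*\setminus\{0\}$ with $d\le s\wedge\neg u$, as $B^*$ is dense in its completion. Then $s\wedge\neg d<s$ is an upper bound of $S$ in $B^*$, a contradiction.

**The ccc.** Suppose $\{d_\xi:\xi<\omega_1\}\subseteq B^*\setminus\{0\}$ is an antichain, listed without repetition. If $\mathrm{cf}\,\zeta\neq\omega_1$, uncountably many $d_\xi$ lie in one $B_i$, a contradiction. So let $\mathrm{cf}\,\zeta=\omega_1$, and let $\langle\zeta_\xi:\xi<\omega_1\rangle$ be increasing, continuous and cofinal in $\zeta$. Let $h_i:B^*\to B_i$ be the projection (1). For limit $\xi$ we have $h_{\zeta_\xi}(d_\xi)\ne0$, and $\bigcup_{i<\zeta_\xi}B_i$ is dense in $B_{\zeta_\xi}$, so there is $0\neq r_\xi\le h_{\zeta_\xi}(d_\xi)$ with $r_\xi\in B_{\zeta_{f(\xi)}}$ for some $f(\xi)<\xi$. By Fodor's theorem, $f$ is constant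 with some value $\alpha$ on a stationary set $S$. The set of $\eta<\omega_1$ with $d_\xi\in B_{\zeta_\eta}$ for all $\xi<\eta$ contains a club; intersecting $S$ with it, we may assume $d_\xi\in B_{\zeta_\eta}$ for $\xi<\eta$ in $S$.

As $B_{\zeta_\alpha}$ is ccc, there are $\xi<\eta$ in $S$ with $r=r_\xi\wedge r_\eta\ne0$. Since $r\le h_{\zeta_\xi}(d_\xi)$ and $r\in B_{\zeta_\alpha}\subseteq B_{\zeta_\xi}$, (P3) gives $r\wedge d_\xi\ne0$. Now $r\wedge d_\xi\in B_{\zeta_\eta}$ and $r\wedge d_\xi\le r_\eta\le h_{\zeta_\eta}(d_\eta)$, so (P3) gives $r\wedge d_\xi\wedge d_\eta\ne0$, a contradiction. $\square$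

## 7. Small algebras forcing MA$_{\aleph_1}$

From now on fix $\kappa>\omega_1$ with $\kappa^{<\kappa}=\kappa$. Then $\kappa$ is regular, as $\kappa^{\mathrm{cf}\,\kappa}>\kappa$. Let $\theta=\kappa^+$ for part (i) of Theorem 2.1 and $\theta=\kappa$ for part (ii). A set is **small** if it has size $<\theta$. In both cases:

* $\theta$ is regular;
* $\mu^{\aleph_1}<\theta$ for all $\mu<\theta$: for $\theta=\kappa^+$ because $\kappa^{\aleph_1}=\kappa$, and for $\theta=\kappa$ by the hypothesis of (ii);
* a union of fewer than $\kappa$ small sets is small.

By (C4), the completion of a small ccc poset is small. If $B$ is small and $\lambda<\theta$, then $B[\rho]$ is small.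

**Lemma 7.1.** Every small ccc complete BA $B$ is a complete subalgebra of a small ccc complete BA forcing MA$_{\aleph_1}$.

*Proof.* **Bookkeeping.** We arrange that every task that appears at stage $j$ is treated at some stage $i\ge j$. Let $\lambda=\max(|B|,2)^{\omega_1}$; then $\lambda<\theta$ and $\lambda^{\omega_1}=\lambda$, so $\mathrm{cf}\,\lambda>\omega_1$ by König's theorem. There is $e:\lambda\to\lambda\times\lambda$ such that $e(i)=(j,k)$ implies $j\le i$, and every pair $(j,k)$ is $e(i)$ for some $i\ge j$. To get it, take a surjection $\lambda\to\lambda\times\lambda\times\lambda$ and drop the third coordinate. Each pair then has $\lambda$ many, hence unboundedly many, preimages. Now redefine the value at $i$ as $(0,0)$ wherever its first coordinate exceeds $i$.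

**The chain.** We build a continuous chain $\langle C_i:i\le\lambda\rangle$ of ccc complete BAs with $C_0=B$ and $|C_i|\le\lambda$. At limits take the completion of the union; it is ccc and contains all earlier algebras as complete subalgebras by Lemma 6.1, and it has size $\le\lambda^\omega=\lambda$. When $C_j$ is constructed, enumerate the functions $\omega_1\times\omega_1\to C_j$, of which there are at most $\lambda^{\omega_1}=\lambda$, as $\langle\rho_k^j:k<\lambda\rangle$. If $e(i)=(j,k)$, let $\rho=\rho^j_k$, viewed as a function into $C_i$, and let $C_{i+1}=C_i[\rho]$, of size $\le\lambda^\omega=\lambda$ by Lemma 5.2.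

**Subsets of $\omega_1$ appear early.** Let $g$ be $C_\lambda$-generic over $V$. Let $A\subseteq\omega_1$ be in $V[g]$, with name $\dot A$, and $a_\alpha=[\![\alpha\in\dot A]\!]$. Each $a_\alpha$ is the supremum of countably many elements of the dense set $\bigcup_{i<\lambda}C_i$. As $\mathrm{cf}\,\lambda>\omega_1$, all these elements, for all $\alpha<\omega_1$, lie in one $C_i$ with $i<\lambda$. So all $a_\alpha$ are in $C_i$, and $A=\{\alpha:a_\alpha\in g\cap C_i\}\in V[g\cap C_i]$. The same holds for subsets of $\omega_1\times\omega_1$.

**MA$_{\aleph_1}$ in $V[g]$.** By (F2) in $V[g]$ it suffices to consider a ccc preorder $Q$ on $\omega_1$ with largest element $0$ and $\aleph_1$ dense sets, coded by a subset of $\omega_1\times\omega_1$. By the previous step there are $j<\lambda$ and $\rho:\omega_1\times\omega_1\to C_j$ in $V$ such that the order of $Q$ is $\le_\rho^{g\cap C_j}$ and the sequence of dense sets is in $V[g\cap C_j]$. Let $\rho=\rho_k^j$ and choose $i\ge j$ with $e(i)=(j,k)$. The order of $Q$ is also $\le_\rho^{g\cap C_i}$. $Q$ is a preorder with largest element $0$, and it is ccc in $V[g\cap C_i]$, since it is ccc in $V[g]$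 and $\omega_1$ is preserved. So $b_\rho\in g\cap C_i$. By Lemma 5.2(c), $g\cap C_{i+1}$ gives a filter on $Q$ generic over $V[g\cap C_i]$, which meets the given dense sets. Since $g$ was arbitrary, $C_\lambda$ forces MA$_{\aleph_1}$. It is ccc, and it is small because $\lambda<\theta$. $\square$

## 8. The amalgam is ccc over an algebra forcing MA$_{\aleph_1}$

**Lemma 8.1 (amalgamation).** Let $B$ be a complete subalgebra of $D$, both complete and ccc, with $B\Vdash$ MA$_{\aleph_1}$. Let $E,R,j,i_1,i_2$ be as in the definition of the amalgam, with $E$ given by (2). Then $R$ is ccc, $i_1,i_2:D\to R$ are complete embeddings, and $i_1{\restriction}B=i_2{\restriction}B$.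

*Proof.* **Step 1: the quotient is ccc.** This step brings the ccc of $D$ into the $B$-extension, where MA$_{\aleph_1}$ can be used. For $B$-generic $g$ let $D_g=\{d\in D:h(d)\in g\}$ with the order of $D$. Then $d,d'\in D_g$ are compatible in $D_g$ if and only if $h(d\wedge d')\in g$: if $f\in D_g$ is below both, then $h(f)\le h(d\wedge d')$; the converse is clear.

*Claim: $D_g$ is ccc in $V[g]$.* Suppose $e\in B^+$ forces $\langle\dot d_\xi:\xi<\omega_1\rangle$ to enumerate an antichain of $D_g$ without repetition. Choose $e_\xi\le e$ in $B^+$ and $d_\xi\in D$ with $e_\xi\Vdash\dot d_\xi=d_\xi$. Then $e_\xi\Vdash h(d_\xi)\in g$, so $e_\xi\le h(d_\xi)$, and $e_\xi\wedge d_\xi\ne0$ by (P3). As $D$ is ccc there are $\xi\ne\eta$ with $x=e_\xi\wedge d_\xi\wedge e_\eta\wedge d_\eta\neq0$. Now $h(x)\le e_\xi\wedge e_\eta\wedge h(d_\xi\wedge d_\eta)$. So $h(x)$ forces $\dot d_\xi=d_\xi$, $\dot d_\eta=d_\eta$ and $h(d_\xi\wedge d_\eta)\in g$; that is, it forces $\dot d_\xi,\dot d_\eta$ to be compatible in $D_g$, a contradiction.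

**Step 2: $E$ is ccc.** Here MA$_{\aleph_1}$ enters. Suppose $\{(a_\xi,b_\xi):\xi<\omega_1\}\subseteq E$ is an antichain, listed without repetition, and let $e_\xi=h(a_\xi)\wedge h(b_\xi)\ne0$. By (F1) for $B$ there is a generic $g$ with $I=\{\xi:e_\xi\in g\}$ uncountable in $V[g]$. For $\xi\in I$, $(a_\xi,b_\xi)\in D_g\times D_g$. In $V[g]$, MA$_{\aleph_1}$ holds and $D_g$ is ccc, so $D_g\times D_g$ is ccc by (F3). Hence there are $\xi\ne\eta$ in $I$ with $h(a_\xi\wedge a_\eta)\in g$ and $h(b_\xi\wedge b_\eta)\in g$. The meet of these two elements is nonzero, so $(a_\xi\wedge a_\eta,b_\xi\wedge b_\eta)\in E$ is a common extension, a contradiction. So $E$ is ccc, and $R$ is ccc by (C4).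

**Step 3: $i_1$ and $i_2$ are complete embeddings.** We check Lemma 5.1 for $\varepsilon(d)=(d,1)$; the case of $i_2$ is symmetric. If $d\ne0$, then $h(d)\wedge h(1)=h(d)\ne0$, so $(d,1)\in E$; and $(1,1)$ is the largest element of $E$. A condition $(a,b)$ is below both $(d,1)$ and $(d',1)$ if and only if $a\le d\wedge d'$, which requires $d\wedge d'\ne0$ and means $(a,b)\le(d\wedge d',1)$. Finally let $d=\bigvee_kd_k$ with all $d_k\ne0$, and $(a,b)\in E$ with $a\le d$. By (P1), $h(a)=\bigvee_kh(a\wedge d_k)$, so some $h(a\wedge d_k)\wedge h(b)\ne0$. Then $(a\wedge d_k,b)\in E$ is below $(a,b)$ and $(d_k,1)$.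

**Step 4: agreement on $B$.** For $e\in B^+$, $(a,b)\in E$ is compatible with $(e,1)$ if and only if $h(a\wedge e)\wedge h(b)\ne0$, which by (P2) says $e\wedge h(a)\wedge h(b)\ne0$. By symmetry, the same condition describes compatibility with $(1,e)$. So $j(e,1)=j(1,e)$ by (C1). $\square$

## 9. Forcing with initial segments of ccc chains

Let $U=\theta$. Conditions of $\mathbb A$ are continuous chains $s=\langle B_i:i\le\gamma\rangle$, $\gamma<\kappa$, of small ccc complete BAs whose underlying sets are subsets of $U$. The order is end-extension: longer chains are stronger. Write $B_s$ for the last algebra of $s$.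

**Copies inside $U$.** If $B_s$ is a complete subalgebra of a small ccc complete BA $C$, then $C$ has a copy over $B_s$ (identical to $C$ on $B_s$) with underlying set contained in $U$, because small subsets of $U$ have complement of size $\theta$. Appending such a copy to $s$ gives a condition.

**$\mathbb A$ is $<\kappa$-closed.** Take a descending sequence of length $<\kappa$. If it is eventually constant, there is nothing to do. Otherwise its union is a chain $s^*=\langle B_i:i<\zeta\rangle$ with $\zeta$ a limit, and $\zeta<\kappa$ as $\kappa$ is regular. Put on top the completion of $\bigcup_{i<\zeta}B_i$. This union is small, and by Lemma 6.1 it is ccc and its completion has all $B_i$ as complete subalgebras. The completion is small and can be realized inside $U$ over the union.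

**The generic chain.** Let $K$ be $\mathbb A$-generic over $V$. Conditions can be prolonged by repeating the last algebra and by taking completions of unions at limits. So $K$ gives a chain $\langle B_i:i<\kappa\rangle$ of length $\kappa$. Let $B_K=\bigcup_{i<\kappa}B_i$, let $G$ be $B_K$-generic over $V[K]$, and put $G_i=G\cap B_i$ and $W=V[K][G]$.

**A concrete dense set.** Let $\mathbb S$ be the set of pairs $(s,b)$ with $s\in\mathbb A$ and $b\in B_s^+$, ordered by $(t,b')\le(s,b)$ if and only if $t$ end-extends $s$ and $b'\le b$. It is dense in $\mathbb A*\dot B_K$: given a condition $s$ and a name for an element of $B_K^+$, extend $s$ so that it decides the value $b\in U$ of the name and an index $i$ with $b\in B_i$, and then extend it to length $>i$.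

**Permutations.** A permutation $\pi\in V$ of $U$ acts on $\mathbb A$ and on $\mathbb S$ by transport of structure, and is an automorphism of both. So if $(K',G')$ is generic, so is $(\pi^{-1}K',\pi^{-1}[G'])$, and the two generate the same extension.

## 10. Martin's Axiom and $2^{\aleph_0}=\kappa$ in $W$

**Lemma 10.1.**

(a) $V[K]$ has no new sequences of length $<\kappa$ of elements of $V$. $B_K$ is ccc in $V[K]$, and $|B_K|\le\kappa$ there. Each $G_i$ is $B_i$-generic over $V$.

(b) If $\lambda<\kappa$ and $A\subseteq\lambda$ is in $W$, there are $i<\kappa$ and $\langle a_\alpha:\alpha<\lambda\rangle\in V$, $a_\alpha\in B_i$, with $A=\{\alpha:a_\alpha\in G_i\}$. Consequently $V\cup H(\kappa)^W\subseteq\bigcup_{i<\kappa}V[G_i]$.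

(c) Let $i<\kappa$, $\lambda<\kappa$ an infinite cardinal, and $\rho:\lambda\times\lambda\to B_i$ in $V$, such that $Q=(\lambda,\le_\rho^{G_i})$ is in $W$ a ccc preorder with largest element $0$. Then for some $j\ge i$, $W$ contains a $Q$-generic filter over $V[G_j]$.

(d) $W$ has the same cardinals and cofinalities $\le\kappa$ as $V$, and $W\models$ MA $+\ 2^{\aleph_0}=\kappa$. If $\theta=\kappa$, all cardinals are preserved.

(e) There are unboundedly many $\gamma<\kappa$ that are **good**, that is, $1_{B_\gamma}\Vdash_V$ MA$_{\aleph_1}$.

*Proof.* **(a)** This part lets us compute in $V$. The first statement is $<\kappa$-closure. In particular $\kappa$ is regular in $V[K]$. An antichain of $B_K$ of size $\omega_1$ in $V[K]$ would be in $V$, as $\omega_1<\kappa$, and contained in some $B_i$ by regularity of $\kappa$; but $B_i$ is ccc in $V$. Each $|B_i|\le\kappa$, so $|B_K|\le\kappa$ in $V[K]$. A maximal antichain of $B_i$ in $V$ has supremum $1$ in $B_i$, hence in all $B_j$, $j\ge i$, hence in $B_K$; so $G$ meets it.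

**(b)** This part shows that small sets appear at a stage $<\kappa$. Let $\dot A\in V[K]$ be a $B_K$-name for $A$. In $V[K]$ choose for each $\alpha<\lambda$ a (countable) maximal antichain of $B_K$ deciding $\alpha\in\dot A$, together with the decisions. By (a) this family is in $V$, and since $\kappa$ is regular its members lie in one $B_i$. Let $a_\alpha\in B_i$ be the supremum in $B_i$ of the members forcing $\alpha\in\dot A$. If $\alpha\in A$, then $G$ contains a member forcing $\alpha\in\dot A$, so $a_\alpha\in G$. If $\alpha\notin A$, then $G$ contains a member forcing $\alpha\notin\dot A$; it is disjoint from the other members, hence from $a_\alpha$, so $a_\alpha\notin G$. For the second statement, let $x\in H(\kappa)^W$. Via the Mostowski collapse, $x$ is coded by a wellfounded relation on some $\lambda<\kappa$ (isomorphic to $\in$ on the transitive closure of $\{x\}$), hence by a subset of some ordinal $<\kappa$. If that subset is in $V[G_i]$, so is $x$. And $V\subseteq V[G_0]$.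

**(c)** This part shows that every relevant ccc preorder is forced with at some stage. Any condition $s$ end-extending $\langle B_k:k\le i\rangle$ can be extended by appending a copy over $B_s$ of $B_s[\rho]$, which is small. So by genericity there is $j\ge i$ such that $B_{j+1}$ is isomorphic over $B_j$ to $B_j[\rho]$, by an isomorphism in $V$. By (a), $\omega_1^V=\omega_1^W$. So $Q$, being a ccc preorder with largest element $0$ in $W$, is one in $V[G_j]$, where its order is $\le_\rho^{G_j}$. Thus $b_\rho$, computed for $B_j$, is in $G_j$, and by Lemma 5.2(c) $G_{j+1}$ yields a $Q$-generic filter over $V[G_j]$.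

**(d)** *Cardinals.* Let $\mu\le\kappa$ be regular in $V$. A cofinal map into $\mu$ from a smaller ordinal in $V[K]$ would be in $V$ by (a), so $\mu$ is regular in $V[K]$, and in $W$ because $B_K$ is ccc. Hence ordinals of $V$-cofinality $\mu\leq\kappa$ have cofinality $\mu$ in $W$. Likewise, by (a) and ccc, no cardinal $\le\kappa$ is collapsed. If $\theta=\kappa$, a small algebra on a subset of $\kappa$ is coded by a sequence of length $<\kappa$ of elements of $\kappa$, so there are at most $\kappa^{<\kappa}=\kappa$ of them, and $|\mathbb A|\le\kappa^{<\kappa}=\kappa$. Then cardinals above $\kappa$ are preserved by $\mathbb A$, and by the ccc algebra $B_K$.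

*$2^{\aleph_0}\le\kappa$.* In $V[K]$, $|B_K|^\omega\le\kappa^\omega=\kappa$ by (a). Every real of $W$ is given by a countable sequence of countable antichains of $B_K$ with decisions, so there are at most $\kappa$ reals.

*MA$_\lambda$ for infinite cardinals $\lambda<\kappa$.* By (F2) it suffices to consider in $W$ a ccc preorder $Q$ on $\lambda$ with largest element $0$ and $\lambda$ dense sets. By (b), applied to subsets of $\lambda\times\lambda$ coded as subsets of $\lambda$, there are $i<\kappa$ and $\rho:\lambda\times\lambda\to B_i$ in $V$ such that the order of $Q$ is $\le_\rho^{G_i}$ and the sequence of dense sets is in $V[G_i]$. The filter from (c) is generic over some $V[G_j]\supseteq V[G_i]$, so it meets the dense sets.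

By (F4), $2^{\aleph_0}>\lambda$ for every $\lambda<\kappa$, so $2^{\aleph_0}=\kappa>\omega_1$ and MA holds.

**(e)** Given $s$ (which may be prolonged to any length $<\kappa$), append a copy over $B_s$ of the algebra given by Lemma 7.1 for $B_s$. Use genericity. $\square$

## 11. Reals ordinal definable from a good stage belong to it

**Lemma 11.1.** Let $\gamma<\kappa$ be good and $X\in V[G_\gamma]$. Every real of $W$ that is OD from $X$ in $W$ belongs to $V[G_\gamma]$.

*Proof.* Suppose $c\subseteq\omega$, $c\in W\setminus V[G_\gamma]$ and $W\models\Phi(c,\beta,X)$.

**Step 1: a condition that records the situation.** We fix names in $V$ and a condition that forces everything we use. Let $\sigma\in V$ be a $B_\gamma$-name with $X=\sigma^{G_\gamma}$. By Lemma 10.1(b) there is $\langle c_n:n<\omega\rangle\in V$, with all $c_n$ in some $B_i$, such that $c=\{n:c_n\in G\}$. Let $s=\langle B_i:i\le\gamma\rangle$ and $B=B_\gamma$. As $c\notin V[G_\gamma]$, no sequence in $V$ of elements of $B$ defines $c$ from $G$ in the way $\langle c_n\rangle$ does. By the forcing theorem, and by extending further, there is $(t,q)\in\mathbb S$ with $t\in K$,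 $q\in G$, $t=\langle B_i:i\le\delta\rangle$ end-extending $s$, $\delta>\gamma$, and $c_n\in D:=B_\delta$ for all $n$, such that for every generic $(K',G')$ with $t\in K'$ and $q\in G'$:
$$V[K'][G']\models\Phi(\{n:c_n\in G'\},\beta,\sigma^{G'\cap B});\tag{5}$$
$$\text{there is no }\langle e_n:n<\omega\rangle\in V,\ e_n\in B,\text{ with }\{n:c_n\in G'\}=\{n:e_n\in G'\}.\tag{6}$$

**Step 2: an $n$ that $B$ does not decide.** Let $h:D\to B$ be the projection. We claim that for some $n$
$$h(q\wedge c_n)\wedge h(q\wedge\neg c_n)\ne0.\tag{7}$$
Otherwise put $e_n=h(q\wedge c_n)\in B$. Then $q\wedge c_n\le e_n$ and $q\wedge\neg c_n\le h(q\wedge\neg c_n)\le\neg e_n$ for all $n$. So whenever $q\in G'$, we have $c_n\in G'$ if and only if $e_n\in G'$. This contradicts (6). Fix $n$ as in (7).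

**Step 3: gluing two copies of $D$ over $B$.** This step produces an algebra in which the two copies of the real disagree at $n$. Let $E,R,j,i_1,i_2$ be as in Lemma 8.1 for $B,D$; this applies because $\gamma$ is good. By (7), $(q\wedge c_n,q\wedge\neg c_n)\in E$. Put $w=j(q\wedge c_n,q\wedge\neg c_n)\in R^+$. Since $(q\wedge c_n,q\wedge\neg c_n)$ is below $(q,1)$, $(1,q)$, $(c_n,1)$ and $(1,\neg c_n)$,
$$w\le i_1(q)\wedge i_2(q)\wedge i_1(c_n)\wedge\neg i_2(c_n).\tag{8}$$

**Step 4: two conditions with the same last algebra.** We move everything inside $U$ so that the two copies become conditions of $\mathbb A$. $R$ is small, as the completion of a small ccc poset. Since $i_1{\restriction}B=i_2{\restriction}B$ is a complete embedding, we may replace $R$ by an isomorphic copy with underlying set contained in $U$ such that $B\subseteq R$ and $i_1{\restriction}B=i_2{\restriction}B=\mathrm{id}$. Since $D$ and $R$ are small, each bijection $i_k:D\to i_k[D]$ between small subsets of $U$ extends to a permutation $\pi_k\in V$ of $U$. It is the identity on $B$, hence on all $B_i$, $i\le\gamma$. Let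
$$t_k=\pi_k(t)=s^\frown\langle i_k[B_i]:\gamma<i\le\delta\rangle,\qquad u_k=t_k{}^\frown\langle R\rangle\qquad(k=1,2).\tag{9}$$
Since $i_k[D]$ is a complete subalgebra of $R$, and $R$ is complete, small and ccc, $u_k\in\mathbb A$ and $u_k\le t_k$.

**Step 5: one generic tail above both.** This step gives a single model that sees both copies. Let $(K_1,G')$ be generic with $u_1\in K_1$ and $w\in G'$. The map $u_1{}^\frown z\mapsto u_2{}^\frown z$ is an isomorphism from the cone below $u_1$ onto the cone below $u_2$. Indeed $u_1,u_2$ have the same length and the same last algebra $R$. All earlier algebras are complete subalgebras of $R$, so they are complete subalgebras of everything above $R$ and contribute nothing to unions at later limits. Hence the requirements on $z$ depend only on $R$ and the length. The map lies in $V$ and sends the part of $K_1$ below $u_1$ to a base of a generic $K_2\ni u_2$ with $V[K_1]=V[K_2]$ and $B_{K_1}=B_{K_2}$. So $(K_2,G')$ is generic too, and $V[K_1][G']=V[K_2][G']=:W'$.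

**Step 6: the contradiction.** We pull both generics back to $(t,q)$ and compare. For $k=1,2$, $(\pi_k^{-1}K_k,\pi_k^{-1}[G'])$ is generic and has extension $W'$. It contains $(t,q)$: $\pi_k(t)=t_k\ge u_k\in K_k$, and $\pi_k(q)=i_k(q)\ge w\in G'$ by (8). Also $\pi_k^{-1}[G']\cap B=G'\cap B$, as $\pi_k$ is the identity on $B$. And $c_m\in\pi_k^{-1}[G']$ if and only if $i_k(c_m)\in G'$. Hence (5) gives
$$W'\models\Phi(x_k,\beta,\sigma^{G'\cap B}),\qquad x_k=\{m:i_k(c_m)\in G'\}\qquad(k=1,2).\tag{10}$$
The ordinal, the parameter and the model are the same for both $k$. At most one set satisfies $\Phi(\cdot,\beta,\sigma^{G'\cap B})$ in $W'$, so $x_1=x_2$. But by (8) and $w\in G'$, $i_1(c_n)\in G'$ and $i_2(c_n)\notin G'$, so $n\in x_1\setminus x_2$, a contradiction. $\square$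

## 12. Proof of Theorem 2.1, and the range of $\kappa$

The statements on cardinals, cofinalities, MA and $2^{\aleph_0}=\kappa$ are Lemma 10.1(d). Let $X\in V\cup H(\kappa)^W$. By Lemma 10.1(b),(e) there is a good $\gamma<\kappa$ with $X\in V[G_\gamma]$. By Lemma 11.1 every real OD from $X$ in $W$ is in $V[G_\gamma]$.

**Part (i).** *A real outside $V[G_\gamma]$.* Apply Lemma 10.1(c) with $i=\gamma$ and $\lambda=\omega$ to Cohen forcing, coded in $V$ as a preorder on $\omega$ with largest element $0$; so $\rho$ takes values in $\{0,1\}$. It is countable, hence ccc in $W$. So $W$ contains a Cohen real over some $V[G_j]\supseteq V[G_\gamma]$. This real is not in $V[G_\gamma]$, so it is not OD from $X$.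

*No definable wellorder.* If $\mathbb R$ had a wellorder OD from $X$, every real would be OD from $X$, as the real of rank $\beta$ for some $\beta$. So no such wellorder exists. Finitely many parameters from $V\cup H(\kappa)^W$ are handled in the same way, with $X$ replaced by the tuple of parameters: they all lie in one $V[G_\gamma]$ with $\gamma$ good, and Lemma 11.1 applies to any $X\in V[G_\gamma]$. Reals belong to $H(\kappa)$. A projective wellorder is OD from a real. A wellorder of $\mathbb R$ in $L(\mathbb R)$ is definable in $L(\mathbb R)$ from ordinals and a real, as every element of $L(\mathbb R)$ is, and $L(\mathbb R)$ is a definable class of $W$; so this wellorder is OD from a real as well. So neither exists in $W$.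

**Part (ii).** Here $\theta=\kappa$, so $|B_\gamma|<\kappa$. Every real of $V[G_\gamma]$ is $\{n:a_n\in G_\gamma\}$ for a sequence $\langle a_n:n<\omega\rangle\in V$ of elements of $B_\gamma$ (the Boolean values of "$n$ is in the real"). So $V[G_\gamma]$ has at most $(|B_\gamma|^\omega)^V<\kappa=2^{\aleph_0}$ reals, and fewer than $2^{\aleph_0}$ reals are OD from $X$. If $Y\subseteq\mathbb R$ has a wellorder OD from some $X\in H(\kappa)^W$, every element of $Y$ is OD from the pair consisting of $X$ and an ordinal, hence from $X$: it is the element of rank $\beta$ for some $\beta$. So $|Y|<2^{\aleph_0}$. Conversely, if $|Y|<2^{\aleph_0}=\kappa$, any wellorder of $Y$ is itself an element of $H(\kappa)^W$, hence is OD from a parameter in $H(2^{\aleph_0})$. $\blacksquare$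

**The range of $\kappa$.** Write $\mathfrak c=2^{\aleph_0}$. MA implies $\mathfrak c^{<\mathfrak c}=\mathfrak c$ (Martin–Solovay), so the hypothesis $\kappa^{<\kappa}=\kappa$ is the natural one. Over $L$, part (i) applies to every regular $\kappa\ge\omega_2$, because GCH gives $\kappa^{<\kappa}=\kappa$ for regular $\kappa$. So over $L$ the continuum of $W$ can be any prescribed regular $\kappa\ge\omega_2$. Under GCH, part (ii) applies for example to $\kappa=\omega_3$, since $\omega_2^{\aleph_1}=\omega_2$. Under GCH it does not apply to $\kappa=\omega_2$, since $\omega_1^{\aleph_1}=\omega_2$. Finally, $H(\mathfrak c)$ cannot be replaced by $H(\mathfrak c^+)$: an enumeration of $\mathbb R$ in type $\mathfrak c$ lies in $H(\mathfrak c^+)$, and a wellorder of $\mathbb R$ is definable from it.
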